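\title{The Banach--Mazur compactum $\operatorname{BM}(n)$ is a Hilbert cube for $n\ge 3$}

\begin{abstract}
We prove that for every $n\ge3$ the Banach--Mazur compactum $\operatorname{BM}(n)$ of isometry classes of $n$-dimensional real Banach spaces is homeomorphic to the Hilbert cube. We realize $\operatorname{BM}(n)$ as the orbit space of a linear action of $O(n)$ on a compact convex set of norms and approximate it by polyhedral cones whose vertex is the Euclidean space. The links of the vertex become null-homotopic in larger links. This follows from a transfer for the normalizer $N$ of a maximal torus, which has $\chi(O(n)/N)=1$ and is not transitive on the sphere when $n\ge3$. Toru\'nczyk's criterion then applies.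
\end{abstract}

\section{Introduction}\label{sec:intro}

For $n$-dimensional real Banach spaces $E$ and $E'$ the Banach--Mazur distance is
\[
d(E,E')=\ln\inf\bigl\{\|T\|\cdot\|T^{-1}\| \;:\; T\colon E\to E' \text{ a linear isomorphism}\bigr\}.
\]
The product does not change when $T$ is scaled, so one may assume $\|T^{-1}\|=1$; then $\|x\|_E\le\|Tx\|_{E'}\le\lambda\|x\|_E$ with $\lambda=\|T\|$. Thus $d$ measures how closely the unit ball of one space can be squeezed between two dilates of a linear image of the other. The normalized $T$ with $\|T\|$ bounded form a compact set, so the infimum is attained, and $d(E,E')=0$ exactly when the spaces are isometric. Hence $d$ is a metric on the set $\operatorname{BM}(n)$ of isometry classes, the \emph{Banach--Mazur compactum}: the space of shapes of centrally symmetric convex bodies in $\mathbb R^n$ up to linear maps. For $n=1$ it is a point.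

Let $Q=[0,1]^{\mathbb N}$ be the Hilbert cube, with the product topology. A.~Pe\l czy\'nski asked whether the compacta $\operatorname{BM}(n)$, $n\ge2$, are homeomorphic to $Q$, and the answer is known to be negative for $n=2$; see \cite{affine}. In all higher dimensions the answer is positive.

\begin{theorem}\label{thm:main}
For every $n\ge3$, the compactum $\operatorname{BM}(n)$ is homeomorphic to the Hilbert cube $Q$.
\end{theorem}

The Hilbert cube is the natural candidate. We shall see that $\operatorname{BM}(n)=\mathcal M/O(n)$, where $\mathcal M$ is a set of norms on $\mathbb R^n$ that is compact, convex and infinite-dimensional, as $Q$ is. The doubtful place is the Euclidean norm, the only fixed point of $O(n)$ in $\mathcal M$. Every point $x^0$ of $Q$ is missed by self-maps of $Q$ arbitrarily close to the identity: replace a distant coordinate $x_k$ by a constant different from $x^0_k$. So if $\operatorname{BM}(n)\cong Q$, then $\operatorname{BM}(n)$ can be pushed off the Euclidean point by small maps.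

Whether this is possible is a question of homotopy theory. The set $\mathcal M$ is approximated by finite-dimensional invariant slices $\mathcal M_k$. Each slice is a convex body around the Euclidean norm, its boundary is a sphere $\Sigma_k$, and $\mathcal M_k/O(n)$ is the cone over the \emph{link} $L_k=\Sigma_k/O(n)$. A null-homotopy of the inclusion $L_k\to L_{k'}$, performed near the vertex, pushes the smaller cone off the vertex inside the larger one. Conversely, a map of the smaller cone into the larger one that fixes the base and misses the vertex becomes, after radial projection, such a null-homotopy.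

Two models show what can happen. Take the cube $[-1,1]^{\mathbb N}$ with slices $[-1,1]^k$ around the origin. With no group, the links are spheres $S^{k-1}\subset S^{k}$, and one contracts by sliding $v$ along $(1-\theta)v+\theta e$ toward the new coordinate vector $e$ and normalizing. With the group $\{\pm1\}$ the links are projective spaces $\mathbb{RP}^{k-1}\subset\mathbb{RP}^{k'-1}$, and for $k\ge2$ these inclusions are nonzero on $H^1(\,\cdot\,;\mathbb Z/2)$. The slide does not pass to the quotient because the group moves $e$. Now $O(n)$ is transitive on the unit sphere, so it fixes no nonconstant function there and moves every candidate $e$. This looks like the second model in every dimension, and together with the case $n=2$ it suggests a negative answer for all $n$.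

What changes at $n=3$ is the supply of subgroups. The normalizer $N$ of a maximal torus of $O(n)$ has $\chi(O(n)/N)=1$, and this makes the cohomology of an $O(n)$-orbit space inject into that of the $N$-orbit space. For $n=2$ one has $N=O(2)$ and nothing is gained. For $n\ge3$ the group $N$ is not transitive on the sphere, it fixes many directions $e$, and the slide of the first model works modulo $N$.

Section~\ref{sec:three} shows this mechanism for $n=3$, and Section~\ref{sec:tools} recalls the tools. Sections~\ref{sec:model} and~\ref{sec:cones} construct $\mathcal M$ and its slices and prove that $\operatorname{BM}(n)$ is an absolute retract. Section~\ref{sec:transfer} constructs the transfer, Section~\ref{sec:links} contracts the links, and Section~\ref{sec:proof} verifies Toru\'nczyk's criterion.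

\section{The idea in dimension three}\label{sec:three}

Let $G=O(3)$ and let $N=O(2)\times O(1)$ be the stabilizer of the $x_3$-axis, so that $G/N=\mathbb{RP}^2$ is the space of lines through the origin and $\chi(G/N)=1$. Regard norms as functions on $S^2$, and the points of $\Sigma_k$ as perturbations $v$ of the constant function $1$ by even spherical harmonics of degree at most $2k$. The $N$-invariant functions on $S^2$ are the even functions of $u_3$. They form an infinite-dimensional space, so there are $N$-invariant harmonics $e$ of arbitrarily high even degree $2k'$. The slide toward such an $e$ is $N$-equivariant and contracts $\Sigma_k/N$ inside $\Sigma_{k'}/N$.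

The difficulty is to descend from $N$ to $G$. A point of $\Sigma_k/N$ is a pair (function $v$, axis) up to $G$, and $\pi\colon\Sigma_k/N\to\Sigma_k/G$ forgets the axis; the fiber over $[v]$ is $\mathbb{RP}^2/G_v$, where $G_v$ is the stabilizer of $v$. A section of $\pi$ would carry the contraction down, but there is no reason for one to exist. For a covering map of degree $d$ the substitute for a section is the sum over the sheets, a homomorphism $\tau$ on cohomology with $\tau\pi^*=d$. We imitate this by attaching to each $v$ finitely many $G_v$-orbits of axes, with integer weights of sum $\chi(\mathbb{RP}^2)=1$. The axes are the critical points of a function on $\mathbb{RP}^2$ that depends equivariantly on $v$, and the weights are their indices.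

\begin{example}\label{ex:axes}
Let $G$ act by conjugation on a compact invariant set $Y$ of symmetric $3\times3$ matrices. The orbit space $B=Y/G$ is a set of triples $a\le b\le c$ of eigenvalues. For $y\in Y$ let $\phi_y([u])=\langle yu,u\rangle$ for unit vectors $u$. The critical points of $\phi_y$ on $\mathbb{RP}^2$ are the eigenlines of $y$, and $G_y$ is transitive on the eigenlines with a given eigenvalue.
\begin{itemize}
\item If $a<b<c$, there are three critical points: a minimum, a maximum and a saddle, since near the middle eigenline $\phi_y=b+(a-b)s^2+(c-b)t^2+\cdots$. The indices of $\nabla\phi_y$ are $+1$ at $a$, $-1$ at $b$, $+1$ at $c$.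
\item If $a=b<c$, the minimum and the saddle have merged into a circle of critical points. It is a single $G_y$-orbit, of index $1-1=0$; the maximum keeps index $+1$. The case $a<b=c$ is symmetric.
\item If $a=b=c$, all of $\mathbb{RP}^2$ is one critical orbit, of index $1-1+1=1$.
\end{itemize}
So the space $D$ of pairs (matrix, critical axis) up to $G$ consists of three copies of $B$, one for each eigenvalue, glued where eigenvalues coincide. If $\eta$ is a locally constant function on the part of $D$ over an open set $U\subset B$, then $\eta(a)-\eta(b)+\eta(c)$ is a locally constant function on $U$, and it equals $\eta$ when $\eta$ comes from $U$. This is a homomorphism of sheaves on $B$, and we shall see that it induces a left inverse of $\pi^*$ in cohomology of every degree.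
\end{example}

In this example each sheet alone is already a section. In general critical points are born and die as $y$ moves, and only the weighted sum persists. Two things must then be proved: a function with finitely many critical orbits exists for all $y$ at once, and the weighted sum is locally constant. Once $\pi^*$ is injective, the inclusion $L_k\to L_{k'}$ is zero on cohomology because it is so modulo $N$, and simple connectivity of the links upgrades this to a null-homotopy in a still larger link.

\section{Conventions and tools}\label{sec:tools}

From now on $n\ge3$, $G=O(n)$, $S=S^{n-1}$, and $\sigma$ is the invariant probability measure on $S$. A positively $1$-homogeneous function on $\mathbb R^n$ is identified with its restriction to $S$; thus the Euclidean norm $|\cdot|$ is the constant $1$. The sup norm on $C(S)$ and the operator norm of matrices are both written $\|\cdot\|$. The group $G$ acts on functions by $(gf)(u)=f(g^{-1}u)$. Maps are continuous, and $[y]$ is the orbit of $y$.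

\subsection*{Retracts}
A compact metric space is an \emph{AR} (an \emph{ANR}) if it is a retract of (a neighborhood of it in) every metric space that contains it as a closed subset. Finite polyhedra are ANRs, and a contractible ANR is an AR.

\begin{theorem}[Toru\'nczyk \cite{Tor}]\label{thm:tor}
A compact AR $X$ is homeomorphic to $Q$ if for every $d$, any two maps $[0,1]^d\to X$ can be approximated arbitrarily closely by maps with disjoint images.
\end{theorem}

\begin{theorem}[Hanner; see {\cite[IV.6.3]{Hu}}]\label{thm:hanner}
A compact metric space $X$ is an ANR if for every $\varepsilon>0$ there are an ANR $Y$, maps $\varphi\colon X\to Y$ and $\psi\colon Y\to X$, and a homotopy from $\mathrm{id}_X$ to $\psi\varphi$ whose tracks have diameter less than $\varepsilon$.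
\end{theorem}

\subsection*{Spherical harmonics}
Let $\mathcal H_j\subset C(S)$ be the space of restrictions of harmonic homogeneous polynomials of degree $j$. The $\mathcal H_j$ are pairwise non-isomorphic irreducible $G$-modules and are mutually orthogonal in $L^2(\sigma)$; their algebraic sum is the space of restrictions of all polynomials, which is dense in $C(S)$. The space $\mathcal H_0$ consists of constants, and $\mathcal H_2$ of the forms $\langle Hu,u\rangle$ with $H$ symmetric and traceless. An irreducible finite-dimensional submodule $U\subset C(S)$ projects nontrivially to some $\mathcal H_j$; by Schur's lemma $U\cong\mathcal H_j$, so $U$ is orthogonal to all other $\mathcal H_i$, and $U=\mathcal H_j$. By complete reducibility,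
\begin{equation}\label{eq:harm}
\text{every finite-dimensional invariant subspace of $C(S)$ is a finite sum of spaces $\mathcal H_j$.}
\end{equation}

\subsection*{Semialgebraic sets}
A subset of $\mathbb R^a$ is \emph{semialgebraic} if it is a finite Boolean combination of sets $\{p>0\}$ and $\{p=0\}$ with $p$ polynomial; a map is semialgebraic if its graph is. A semialgebraic set is a finite union of cells homeomorphic to open cubes, and its \emph{dimension} is the largest dimension of a cell; it is monotone, takes the maximum on finite unions and adds on products. We use the following facts from \cite{BCR}.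
\begin{enumerate}
\item[(S1)] (Tarski--Seidenberg.) A set defined from semialgebraic sets by a first-order formula is semialgebraic; in particular so are images, closures and boundaries.
\item[(S2)] A compact semialgebraic set is homeomorphic to a finite polyhedron.
\item[(S3)] A semialgebraic surjection has a semialgebraic (not necessarily continuous) section.
\item[(S4)] A semialgebraic map on a semialgebraic set of dimension $e$ is $C^1$ on some $e$-dimensional $C^1$ submanifold contained in that set.
\item[(S5)] An infinite semialgebraic set contains a semialgebraic arc.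
\item[(S6)] Let $\psi\colon J\to J'$ be semialgebraic. If all fibers have dimension at most $d$, then $\dim J\le d+\dim\psi(J)$. The points of $J'$ whose fiber has dimension at least $r$ form a semialgebraic set of dimension at most $\dim J-r$.
\end{enumerate}

\subsection*{Orbit spaces}
\begin{enumerate}
\item[(O1)] (Montgomery--Yang; see \cite[II.6.2]{Bredon}.) If a compact Lie group acts on a space $\Sigma$, every path in the orbit space lifts to a path in $\Sigma$.
\item[(O2)] (Hilbert.) For a finite-dimensional real representation $V$ of a compact group $K$, the algebra of invariant polynomials is finitely generated, and generators $q_1,\dots,q_a$ separate orbits.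
\end{enumerate}
If $Y\subset V$ is compact and invariant, then $q=(q_1,\dots,q_a)$ induces a continuous injection of the compact space $Y/K$ into $\mathbb R^a$, hence an embedding. With (S1) and (S2):
\begin{enumerate}
\item[(O3)] If $Y\subset V$ is compact, invariant and semialgebraic, then $Y/K$ is homeomorphic to a finite polyhedron.
\end{enumerate}

\section{A convex model of $\operatorname{BM}(n)$}\label{sec:model}

Every point of $\operatorname{BM}(n)$ is $(\mathbb R^n,f)$ for a norm $f$, and two norms give the same point when they differ by an element of $GL(n)$. To replace this noncompact group by $O(n)$ we select in each $GL(n)$-orbit a canonical $O(n)$-orbit. We want the selected norms to form a convex set, so the selecting condition should be linear in $f$. A variational problem that is linear in $f$ provides such a condition. For a seminorm $f$ and $A\in GL(n)$ put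
\[
\Psi_f(A)=n\int_S f(Au)\,d\sigma(u)-\log|\det A| .
\]
If $A=tA_0$ with $t>0$, $|\det A_0|=1$, and $\mu>0$ is the mean of $f\circ A_0$ over $S$, then $\Psi_f(A)=n(t\mu-\log t)$, with minimum $n(1+\log\mu)$ at $t=1/\mu$. So minimizing $\Psi_f$ means minimizing the spherical mean of $f\circ A_0$ over volume-preserving $A_0$ and scaling that mean to $1$. Directly from the definition,
\begin{equation}\label{eq:psi}
\Psi_f(Ag)=\Psi_f(A)\quad(g\in G),\qquad \Psi_{f\circ C}(A)=\Psi_f(CA)+\log|\det C|\quad(C\in GL(n)).
\end{equation}
Let $\mathcal P$ be the open convex cone of positive definite symmetric matrices. For each $u$ the function $A\mapsto f(Au)$ is convex, and $-\log\det$ is strictly convex on $\mathcal P$, so $\Psi_f$ is strictly convex on $\mathcal P$.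

\begin{lemma}\label{lem:Af}
For every norm $f$ the function $\Psi_f$ has a unique minimizer $A_f$ on $\mathcal P$, and its set of minimizers on $GL(n)$ is $\operatorname{Min}(f)=A_fG$. Moreover $\operatorname{Min}(f\circ C)=C^{-1}\operatorname{Min}(f)$ for $C\in GL(n)$, $A_{f\circ g}=g^{-1}A_fg$ for $g\in G$, and $f\mapsto A_f$ is continuous on the set of norms in $C(S)$.
\end{lemma}

\begin{proof}
Let $f\ge c>0$ on $S$, $\kappa_n=\int_S|u_1|\,d\sigma$ and $A\in\mathcal P$. If $e$ is a unit eigenvector for the top eigenvalue $\|A\|$, then $|Au|\ge|\langle Au,e\rangle|=\|A\|\,|\langle u,e\rangle|$. Since also $\det A\le\|A\|^n$,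
\[
\Psi_f(A)\ge nc\kappa_n\|A\|-n\log\|A\|,\qquad \Psi_f(A)\ge-\log\det A .
\]
If $\Psi_f(A)\le L$, the first inequality bounds $\|A\|$ from above and the second gives $\det A\ge e^{-L}$, which then bounds the least eigenvalue from below. So $\{A\in\mathcal P:\Psi_f(A)\le L\}$ lies in a compact set $K(c,L)\subset\mathcal P$ that depends only on $c$ and $L$. Hence a minimizer exists, and it is unique by strict convexity. Every $A\in GL(n)$ is uniquely $A'g$ with $A'\in\mathcal P$ and $g\in G$, so \eqref{eq:psi} gives the two statements on $\operatorname{Min}$. In particular $\operatorname{Min}(f\circ g)=g^{-1}A_fG=(g^{-1}A_fg)G$ with $g^{-1}A_fg\in\mathcal P$.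

Let $f_j\to f$ uniformly on $S$, with $f\ge c$. For large $j$ we have $c/2\le f_j\le\|f\|+1$, so $\Psi_{f_j}(A_{f_j})\le\Psi_{f_j}(I)\le L:=n(\|f\|+1)$ and $A_{f_j}\in K(c/2,L)$. Also $|\Psi_{f_j}(A)-\Psi_f(A)|\le n\|f_j-f\|\,\|A\|$, which tends to $0$ uniformly on compact sets. If $A$ is the limit of a subsequence of $(A_{f_j})$, passing to the limit in $\Psi_{f_j}(A_{f_j})\le\Psi_{f_j}(A_f)$ gives $\Psi_f(A)\le\Psi_f(A_f)$, so $A=A_f$. Hence $A_{f_j}\to A_f$.
\end{proof}

\begin{lemma}\label{lem:crit}
For a seminorm $f$, the identity matrix minimizes $\Psi_f$ on $\mathcal P$ if and only if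
\begin{equation}\label{eq:iso}
\int_S f(u)\langle Hu,u\rangle\,d\sigma(u)=\frac{\operatorname{tr}H}{n}\qquad\text{for all symmetric }H .
\end{equation}
\end{lemma}

\begin{proof}
By convexity, $I$ is a minimizer if and only if $\frac{d}{dt}\big|_0\Psi_f(I+tH)=0$ for all symmetric $H$, provided these derivatives exist. As $f$ need not be differentiable, we move the parameter into a smooth density. Let $\gamma$ be the standard Gaussian measure on $\mathbb R^n$ and $b=\int|x|\,d\gamma$. In polar coordinates $\int f(Ax)\,d\gamma=b\int_Sf(Au)\,d\sigma$. Substituting $y=(I+tH)x$,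
\[
\int f((I+tH)x)\,d\gamma(x)=(2\pi)^{-n/2}\int f(y)\,\frac{\exp\bigl(-\tfrac12|(I+tH)^{-1}y|^2\bigr)}{\det(I+tH)}\,dy ,
\]
and since $f$ grows linearly we may differentiate under the integral. The derivative at $t=0$ is $\int f(y)(\langle Hy,y\rangle-\operatorname{tr}H)\,d\gamma$. Integration by parts gives $\int_0^\infty\rho^{n+2}e^{-\rho^2/2}d\rho=(n+1)\int_0^\infty\rho^{n}e^{-\rho^2/2}d\rho$, that is, $\int|y|^3d\gamma=(n+1)b$. With $\mu=\int_Sf\,d\sigma$ we obtain
\[
\frac{d}{dt}\Big|_0\Psi_f(I+tH)=n(n+1)\int_Sf(u)\langle Hu,u\rangle\,d\sigma-n\mu\operatorname{tr}H-\operatorname{tr}H .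
\]
If this vanishes for all $H$, then $H=I$ gives $n\mu-n=0$, so $\mu=1$, and \eqref{eq:iso} follows. Conversely, \eqref{eq:iso} with $H=I$ gives $\mu=1$, and then the right side vanishes.
\end{proof}

Let $\mathcal M\subset C(S)$ be the set of seminorms that satisfy \eqref{eq:iso}. In terms of harmonics, \eqref{eq:iso} says that the $\mathcal H_0$-component of $f$ is $1$ and the $\mathcal H_2$-component is $0$. For example, $1\in\mathcal M$, and every norm invariant under permutations and sign changes of coordinates, such as an $\ell_p$-norm, lies in $\mathcal M$ once its mean is scaled to $1$: the matrix $\bigl(\int fu_iu_j\,d\sigma\bigr)$ is then scalar with trace $1$. We allowed seminorms so that $\mathcal M$ is visibly closed; in fact no degenerate ones occur.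

\begin{lemma}\label{lem:M}
The set $\mathcal M$ is compact, convex and $G$-invariant, and its only $G$-fixed point is $1$. There are constants $0<c_0\le R_0$ with $c_0\le f\le R_0$ on $S$ and $|f(u)-f(u')|\le R_0|u-u'|$ for all $f\in\mathcal M$. In particular all elements of $\mathcal M$ are norms.
\end{lemma}

\begin{proof}
Seminorms form a closed convex invariant cone in $C(S)$, and \eqref{eq:iso} is a closed affine invariant condition. A fixed point is constant on $S$ and has mean $1$.

Let $f\in\mathcal M$. If $f(u_0)=0$ with $|u_0|=1$, put $A_s=I+su_0u_0^T\in\mathcal P$ for $s>0$. Then $A_sx-x\in\mathbb Ru_0$, so $f(A_sx)=f(x)$ and $\Psi_f(A_s)=\Psi_f(I)-\log(1+s)<\Psi_f(I)$, against Lemma~\ref{lem:crit}. So $f>0$ on $S$.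

Let $\|f\|=f(u_0)$. The Hahn--Banach theorem gives a vector $a$ with $\langle a,\cdot\rangle\le f$ and $\langle a,u_0\rangle=\|f\|$, so $|a|\ge\|f\|$. Since $f$ is even, $|\langle a,\cdot\rangle|\le f$, and $1=\int f\,d\sigma\ge|a|\kappa_n\ge\|f\|\kappa_n$. Thus $R_0=1/\kappa_n$ is an upper bound, and $|f(u)-f(u')|\le f(u-u')\le R_0|u-u'|$. By the Arzel\`a--Ascoli theorem $\mathcal M$ is compact. The positive continuous function $(f,u)\mapsto f(u)$ on $\mathcal M\times S$ has a positive minimum $c_0$.
\end{proof}

For a norm $f$ define its \emph{normalization} $\widehat f=f\circ A_f$. By Lemma~\ref{lem:Af}, $\operatorname{Min}(\widehat f\,)=A_f^{-1}A_fG=G$, so $\widehat f\in\mathcal M$ by Lemma~\ref{lem:crit}. For $f\in\mathcal M$ we have $A_f=I$ and $\widehat f=f$. Normalization is $G$-equivariant, since $f\circ g\circ(g^{-1}A_fg)=\widehat f\circ g$, and continuous, since $\|f'\circ A'-f\circ A\|\le\|f'-f\|\,\|A'\|+\|f\|\,\|A'-A\|$.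

Let $X=\mathcal M/G$ with the metric $\operatorname{dist}([f],[f'])=\min_{g\in G}\|f-gf'\|$, which induces the quotient topology.

\begin{proposition}\label{prop:model}
The map $f\mapsto(\mathbb R^n,f)$ induces a homeomorphism $X\cong\operatorname{BM}(n)$ that takes $[1]$ to the Euclidean space.
\end{proposition}

\begin{proof}
The map $\mathcal M\to\operatorname{BM}(n)$ is onto because $\widehat f$ is isometric to $f$. If $f,f'\in\mathcal M$ and $\|f-f'\|\le\eta$, then $f\le(1+\eta/c_0)f'$ and $f'\le(1+\eta/c_0)f$, so the distance $d$ is at most $2\ln(1+\eta/c_0)$; the map is continuous. Norms in one $G$-orbit are isometric. Conversely, if $f,f'\in\mathcal M$ are isometric, then $f'=f\circ C$ with $C\in GL(n)$, and $G=\operatorname{Min}(f')=C^{-1}\operatorname{Min}(f)=C^{-1}G$ forces $C\in G$. So $X\to\operatorname{BM}(n)$ is a continuous bijection from a compact space to a metric space.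
\end{proof}

\section{Polyhedral cones and the AR property}\label{sec:cones}

For $k\ge2$ put
\[
V_k=\bigoplus_{j=2}^k\mathcal H_{2j},\qquad\mathcal M_k=\mathcal M\cap(1+V_k).
\]
Elements of $\mathcal M$ are even, with $\mathcal H_0$-component $1$ and $\mathcal H_2$-component $0$. So by \eqref{eq:harm}, if $U\subset C(S)$ is a finite-dimensional invariant subspace, then $\mathcal M\cap U\subset\mathcal M_k$ for all large $k$. For $v=\sum_j h_{2j}|_S\in V_k$, with $h_{2j}$ harmonic and homogeneous of degree $2j$, the homogeneous extension of $1+v$ is
\begin{equation}\label{eq:fv}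
f_v(x)=|x|+\sum_{j=2}^kh_{2j}(x)\,|x|^{1-2j}\quad(x\ne0),\qquad f_v(0)=0 .
\end{equation}

\begin{lemma}\label{lem:slice}
The set $\mathcal M_k-1$ is a compact, convex, $G$-invariant, semialgebraic neighborhood of $0$ in $V_k$.
\end{lemma}

\begin{proof}
The first three properties come from Lemma~\ref{lem:M}. Every $f_v$ is even, homogeneous and satisfies \eqref{eq:iso}, so $1+v\in\mathcal M_k$ if and only if $f_v(x)\ge0$ and $f_v(x+y)\le f_v(x)+f_v(y)$ for all $x,y$. The function $(v,x)\mapsto f_v(x)$ is semialgebraic, so (S1) applies.

Let $v$ be small. Then $f_v>0$ off $0$. The Hessian of $f_v$ at $u\in S$ is the Hessian $I-uu^T$ of $|x|$ plus a term that is linear in $v$, hence uniformly small on $S$ because $\dim V_k<\infty$. So it is positive definite on $u^\perp$. Differentiating $\nabla f_v(tu)=\nabla f_v(u)$ in $t$ shows that it annihilates $u$; being symmetric, it is positive semidefinite. By homogeneity the same holds at every $x\ne0$, so $f_v$ is convex on lines that miss $0$. On a line $\mathbb Rx$ it equals $|t|f_v(x)$, which is convex. A convex, even, homogeneous positive function is a norm.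
\end{proof}

On $\bigcup_kV_k$ define $\nu(v)=\inf\{t>0:1+v/t\in\mathcal M\}$. On each $V_k$ this is the gauge of the convex body $\mathcal M_k-1$, so it is continuous, positively homogeneous, positive off $0$ and $G$-invariant; and it does not depend on $k$. Put
\[
\Sigma_k=\{v\in V_k:\nu(v)=1\},\qquad L_k=\Sigma_k/G,\qquad X_k=\mathcal M_k/G .
\]
The set $\Sigma_k$ is the boundary of $\mathcal M_k-1$ in $V_k$: a compact semialgebraic invariant set, homeomorphic by radial projection to a sphere of dimension $\dim V_k-1$. We have $\Sigma_k\subset\Sigma_{k+1}$, $L_k\subset L_{k+1}$ and $X_k\subset X_{k+1}\subset X$. By (O3), $L_k$ and $X_k$ are finite polyhedra. The map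
\begin{equation}\label{eq:cone}
L_k\times[0,1]\to X_k,\qquad([v],t)\mapsto[1+tv],
\end{equation}
is a continuous surjection of compact metric spaces. It sends $L_k\times\{0\}$ to $[1]$ and is otherwise injective, because $t=\nu(tv)$ is an invariant of the orbit. So $X_k$ is the cone over $L_k$ with vertex $[1]$.

To approximate $X$ by the cones we need equivariant maps $\mathcal M\to\mathcal M_k$ close to the identity. Truncating the harmonic expansion may destroy convexity of a norm. An average of rotated copies with a nonnegative weight cannot, and a polynomial weight makes the range finite-dimensional. Let $dg$ be the normalized Haar measure on $G$, let $\varphi_l(g)=c_l(n+\operatorname{tr}g)^l\ge0$ with $c_l$ chosen so that $\int\varphi_l\,dg=1$, and put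
\[
P_lf(u)=\int_G\varphi_l(g)f(gu)\,dg .
\]

\begin{lemma}\label{lem:smooth}
The operator $P_l$ is linear and $G$-equivariant, $P_l(\mathcal M)\subset\mathcal M_k$ for all large $k$, and $\sup_{f\in\mathcal M}\|P_lf-f\|\to0$ as $l\to\infty$.
\end{lemma}

\begin{proof}
For $h\in G$ the substitution $g=hg'h^{-1}$ preserves $\varphi_l$ and gives $P_l(hf)(u)=\int\varphi_l(g')f(g'h^{-1}u)\,dg'=(hP_lf)(u)$. An average of elements of the closed convex invariant set $\mathcal M$ lies in $\mathcal M$.

Fix $u_0\in S$. For $a\in G$,
\[
P_lf(au_0)=\int\varphi_l(g)f(gau_0)\,dg=\int\varphi_l(ga^{T})f(gu_0)\,dg ,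
\]
a polynomial of degree at most $l$ in the entries of $a$. The functions $F\in C(S)$ for which $a\mapsto F(au_0)$ is such a polynomial form a subspace $U_l$. It is finite-dimensional because $F$ is determined by $a\mapsto F(au_0)$, and invariant because the entries of $g^{-1}a$ are linear in those of $a$. Hence $P_l(\mathcal M)\subset\mathcal M\cap U_l\subset\mathcal M_k$ for large $k$.

By Lemma~\ref{lem:M}, $\|P_lf-f\|\le R_0\int\varphi_l(g)\|g-I\|\,dg$. Let $|\cdot|_2$ be the Hilbert--Schmidt norm, so that $\|g-I\|\le|g-I|_2$ and $n+\operatorname{tr}g=2n-\frac12|g-I|_2^2$. Given $\eta>0$, let $\omega>0$ be the measure of $\{|g-I|_2\le\eta/2\}$. Then $1\ge c_l\,\omega\,(2n-\eta^2/8)^l$, so on $\{|g-I|_2\ge\eta\}$ we have $\varphi_l\le\omega^{-1}\bigl((2n-\eta^2/2)/(2n-\eta^2/8)\bigr)^l\to0$. Since $\|g-I\|\le2$, the integral is at most $\eta+o(1)$.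
\end{proof}

\begin{proposition}\label{prop:AR}
The space $X$ is a compact AR.
\end{proposition}

\begin{proof}
Let $\overline P_l\colon X\to X_k$ be induced by $P_l$. The equivariant homotopy $(1-t)f+tP_lf$ in $\mathcal M$ induces a homotopy from $\mathrm{id}_X$ to the composite $X\to X_k\subset X$, with tracks of diameter at most $\sup_f\|f-P_lf\|$. Since $X_k$ is a polyhedron, $X$ is an ANR by Theorem~\ref{thm:hanner}. The homotopy $[(1-t)f+t\cdot1]$ contracts $X$ to $[1]$.
\end{proof}

\section{A transfer for orbit spaces}\label{sec:transfer}

For general spaces the following result is Oliver's transfer \cite{Oliver}; we give a complete proof in the case needed. A representation of $G$ is \emph{polynomial} if its matrix entries are polynomials in the entries of $g$. Spaces of polynomials on $\mathbb R^n$, and hence the $V_k$, are polynomial representations, since $g^{-1}=g^T$. Cohomology is sheaf cohomology with coefficients in a constant sheaf; on finite polyhedra it agrees naturally with singular cohomology.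

\begin{proposition}\label{prop:transfer}
Let $V,W$ be finite-dimensional polynomial representations of $G$, let $Y\subset V$ be a nonempty compact semialgebraic invariant set, $F=Gw\subset W$ an orbit, and $\pi\colon(Y\times F)/G\to Y/G$ the projection. For every abelian group $\Lambda$ and $s\ge0$ there is a homomorphism $\tau\colon H^s((Y\times F)/G;\Lambda)\to H^s(Y/G;\Lambda)$ with $\tau\pi^*=\chi(F)\cdot\mathrm{id}$.
\end{proposition}

The orbit $F$ is a closed smooth submanifold of $W$, and it is semialgebraic as the image of $G$ under a polynomial map; so both orbit spaces are polyhedra by (O3). Give $F$ the Riemannian metric induced by an invariant inner product on $W$. Let $q\colon V\times W\to\mathbb R^a$ consist of generators of the invariant polynomials, and put $q_y=q(y,\cdot)|_F$. By (O2),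
\begin{equation}\label{eq:sep}
q_y(z)=q_y(z')\iff z'\in G_yz ,
\end{equation}
so $q_y(F)$ is a copy of the fiber $F/G_y$ of $\pi$. If $\xi_1,\xi_2,\dots$ is a basis of the Lie algebra of $G$, acting linearly on $W$, then $T_zF$ is spanned by the vectors $\xi_iz$. Hence the image of $d_zq_y$ is spanned by vectors that are polynomial in $(y,z)$, and all sets below that are defined through $d_zq_y$ are semialgebraic by (S1).

\subsection*{Functions with finitely many critical orbits}
We look for functions $\phi_y=p\circ q_y$ on $F$ with $p$ a polynomial on $\mathbb R^a$. They satisfy $\phi_{gy}(gz)=\phi_y(z)$ automatically. As $\phi_y$ is $G_y$-invariant, its critical set $Z_y=\{z\in F:d_z\phi_y=0\}$ is a union of $G_y$-orbits, and finitely many orbits is the best one can ask for. The difficulty is to achieve this for all $y$ with one $p$, across all orbit types. A dimension count in the fiber $q_y(F)$ does it: where $dq_y$ has rank $\rho$, a point of the fiber has at most $\rho$ degrees of freedom, and being critical there imposes exactly $\rho$ conditions on $p$. So $r$-tuples of critical orbits, over all $y$ and $p$, form a family whose dimension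 exceeds that of the space of $p$ by at most $\dim Y$, whereas a $p$ with infinitely many critical orbits for some $y$ carries an $r$-dimensional family of them.

\begin{lemma}\label{lem:good}
Let $r=\dim Y+1$ and let $\mathcal E$ be the space of polynomials of degree at most $2r-1$ on $\mathbb R^a$. There is $p\in\mathcal E$ such that $Z_y/G_y$ is finite for every $y\in Y$.
\end{lemma}

\begin{proof}
\emph{Interpolation.} For distinct $u_1,\dots,u_r\in\mathbb R^a$ and covectors $\alpha_1,\dots,\alpha_r$, the polynomial
\[
p(u)=\sum_i\alpha_i(u-u_i)\prod_{j\ne i}\frac{|u-u_j|^2}{|u_i-u_j|^2}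
\]
lies in $\mathcal E$ and has $dp(u_i)=\alpha_i$: the $i$-th term has differential $\alpha_i$ at $u_i$, and the other terms contain the factor $|u-u_i|^2$. So $p\mapsto(dp(u_i))_i$ maps $\mathcal E$ onto $((\mathbb R^a)^*)^r$.

\emph{Rank bounds dimension.} Let $F_y^\rho=\{z\in F:\operatorname{rank}d_zq_y=\rho\}$. We claim that $e:=\dim q_y(F_y^\rho)\le\rho$ if $F_y^\rho\neq\emptyset$. By (S3) choose a semialgebraic section $\theta\colon q_y(F_y^\rho)\to F_y^\rho$ of $q_y$, and by (S4) an $e$-dimensional $C^1$ submanifold $\Gamma\subset q_y(F_y^\rho)$ on which $\theta$ is $C^1$ as a map to $W$. Its values lie in the submanifold $F$, so $d\theta$ takes values in $TF$. Differentiating $q_y\circ\theta=\mathrm{id}_\Gamma$ at $u\in\Gamma$ gives $T_u\Gamma\subset\operatorname{im}d_{\theta(u)}q_y$, so $e\le\rho$.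

\emph{The count.} For $0\le\rho\le\dim F$ let $J_\rho$ be the semialgebraic set of all $(p,y,u_1,\dots,u_r)\in\mathcal E\times Y\times(\mathbb R^a)^r$ with the $u_i$ distinct such that for each $i$ there is $z_i\in F_y^\rho$ with $q_y(z_i)=u_i$ and $dp(u_i)\circ d_{z_i}q_y=0$. Project $J_\rho$ to $(y,u_1,\dots,u_r)$. For fixed $y$ the tuple $(u_i)$ lies in $q_y(F_y^\rho)^r$, so by (S6) the image has dimension at most $\dim Y+r\rho$. Fix a point of the image. By \eqref{eq:sep}, $z_i$ is determined up to $G_y$, and $q_y\circ g=q_y$ for $g\in G_y$; so the $\rho$-dimensional space $R_i=\operatorname{im}d_{z_i}q_y$ depends only on $(y,u_i)$. The fiber is the kernel of $p\mapsto(dp(u_i)|_{R_i})_i$, which maps $\mathcal E$ onto $\bigoplus_iR_i^*$ by interpolation. So the fiber has dimension $\dim\mathcal E-r\rho$, and (S6) gives $\dim J_\rho\le\dim\mathcal E+\dim Y$.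

Call $p$ \emph{$\rho$-bad} if $q_y(Z_y\cap F_y^\rho)$ is infinite for some $y$. This set then contains a semialgebraic arc by (S5). Each point $u$ of the arc is $q_y(z)$ with $z\in F_y^\rho$ and $dp(u)\circ d_zq_y=d_z\phi_y=0$. So the fiber of $J_\rho\to\mathcal E$ over $p$ contains $\{y\}$ times a product of $r$ disjoint subarcs and has dimension at least $r$. By (S6) the $\rho$-bad $p$ lie in a semialgebraic set of dimension at most $\dim\mathcal E+\dim Y-r=\dim\mathcal E-1$. Finitely many such sets do not cover $\mathcal E$. If $p$ is not $\rho$-bad for any $\rho$, then $q_y(Z_y)$ is finite for all $y$, and \eqref{eq:sep} finishes the proof.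
\end{proof}

\subsection*{The index}
Let $\xi$ be a continuous vector field on the closed manifold $F$, and $\Omega\subset F$ an open set with $\xi\ne0$ on $\partial\Omega$. The index $\operatorname{ind}(\xi,\Omega)\in\mathbb Z$ is the sum of $\operatorname{sign}\det d\xi'$ over the zeros in $\Omega$ of a smooth field $\xi'$ with nondegenerate zeros that is sufficiently close to $\xi$. It has the following properties.
\begin{enumerate}
\item[(I1)] If the zeros of $\xi$ in $\Omega$ lie in disjoint open sets $\Omega_1,\dots,\Omega_l\subset\Omega$ with no zeros on their boundaries, then $\operatorname{ind}(\xi,\Omega)=\sum_j\operatorname{ind}(\xi,\Omega_j)$.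
\item[(I2)] If $|\xi'-\xi|<|\xi|$ on $\partial\Omega$, then $\operatorname{ind}(\xi',\Omega)=\operatorname{ind}(\xi,\Omega)$ (homotopy invariance for the straight-line homotopy).
\item[(I3)] The index is invariant under diffeomorphisms.
\item[(I4)] (Poincar\'e--Hopf.) $\operatorname{ind}(\xi,F)=\chi(F)$.
\end{enumerate}
If $O$ is a compact set that is open in the zero set of $\xi$, put $\operatorname{ind}(\xi,O)=\operatorname{ind}(\xi,\Omega)$ for any open $\Omega\supset O$ whose closure contains no other zeros. By (I1) this is well defined, additive under disjoint unions, and zero for $O=\emptyset$.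

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
Fix $p$ as in Lemma~\ref{lem:good} and let $\xi_y=\nabla\phi_y$. This field is jointly continuous in $(y,z)$, its zero set is $Z_y$, and $g$ carries $\xi_y$ to $\xi_{gy}$. The set $Z=\{(y,z):z\in Z_y\}\subset Y\times F$ is closed and invariant. Put $B=Y/G$, $D=Z/G$ and $\kappa=\pi|_D\colon D\to B$. This is a map of compact Hausdorff spaces, hence closed, and $\kappa^{-1}([y])=\{[y,z]:z\in Z_y\}\cong Z_y/G_y$ is finite. We write $[y,O]$ for the point of $D$ given by an orbit $O\in Z_y/G_y$.

\emph{Cohomology of $D$ as cohomology of $B$.} For a sheaf $\mathcal F$ on $D$, the direct image $\kappa_*\mathcal F$ is the sheaf $U\mapsto\mathcal F(\kappa^{-1}U)$ on $B$. Let $\kappa^{-1}(\beta)=\{d_1,\dots,d_l\}$. Given disjoint open neighborhoods $W_j$ of the $d_j$, the set $U=B\setminus\kappa(D\setminus\bigcup W_j)$ is an open neighborhood of $\beta$ with $\kappa^{-1}U\subset\bigcup W_j$. Therefore the stalk of $\kappa_*\mathcal F$ at $\beta$ is $\bigoplus_j\mathcal F_{d_j}$, and $\kappa_*$ is exact. It preserves flabby sheaves and global sections, so applying it to a flabby resolution of the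 constant sheaf $\Lambda_D$ gives $H^s(D;\Lambda)\cong H^s(B;\kappa_*\Lambda_D)$. Under this isomorphism $\kappa^*$ is the map induced by $\iota\colon\Lambda_B\to\kappa_*\Lambda_D$, $\eta\mapsto\eta\circ\kappa$.

\emph{The weighted sum.} Each $G_y$-orbit $O\subset Z_y$ is compact and open in $Z_y$, because $Z_y$ is a finite union of closed orbits. For $U\subset B$ open and $\eta\colon\kappa^{-1}U\to\Lambda$ locally constant, define
\[
\omega(\eta)([y])=\sum_{O\in Z_y/G_y}\operatorname{ind}(\xi_y,O)\,\eta([y,O]),\qquad[y]\in U .
\]
Replacing $y$ by $gy$ replaces $O$ by $gO$ and changes no term, by (I3).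

We show that $\omega(\eta)$ is locally constant. The point is that the group $G_{y'}$ may be smaller than $G_y$, and one critical orbit may break into several or disappear, as in Example~\ref{ex:axes}. Fix $y$ with $[y]\in U$, let $Z_y=O_1\sqcup\dots\sqcup O_l$ and $\eta_j=\eta([y,O_j])$. The set of $(y',z')\in Z$ with $[y']\in U$ and $\eta([y',z'])=\eta_j$ is open in $Z$ and contains the compact set $\{y\}\times O_j$. By the tube lemma there are open sets $\Omega_j\supset O_j$, which we shrink to have disjoint closures, and a neighborhood $Y_0$ of $y$ in $Y$ with image in $U$, such that $\eta([y',z'])=\eta_j$ for $y'\in Y_0$ and $z'\in Z_{y'}\cap\Omega_j$. The compact set $K=F\setminus\bigcup\Omega_j$ contains every $\partial\Omega_j$, and $\xi_y\ne0$ on $K$. Shrink $Y_0$ so that $|\xi_{y'}-\xi_y|<|\xi_y|$ on $K$ for $y'\in Y_0$. Then $Z_{y'}\subset\bigcup\Omega_j$, and $\operatorname{ind}(\xi_{y'},\Omega_j)=\operatorname{ind}(\xi_y,\Omega_j)=\operatorname{ind}(\xi_y,O_j)$ by (I2). An orbit $O'\in Z_{y'}/G_{y'}$ is the disjoint union of the pieces $O'\cap\Omega_j=O'\cap\overline{\Omega_j}$, which are compact and open in $Z_{y'}$, and $\eta([y',O'])=\eta_j$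 whenever the $j$-th piece is nonempty. Hence
\[
\omega(\eta)([y'])=\sum_{O'}\sum_j\operatorname{ind}(\xi_{y'},O'\cap\Omega_j)\,\eta_j=\sum_j\operatorname{ind}(\xi_{y'},\Omega_j)\,\eta_j=\omega(\eta)([y]).
\]
Orbit maps are open, so the image of $Y_0$ is a neighborhood of $[y]$.

\emph{The transfer.} The formula for $\omega$ is additive in $\eta$ and commutes with restriction, so $\omega\colon\kappa_*\Lambda_D\to\Lambda_B$ is a homomorphism of sheaves. By (I1) and (I4), $\omega\iota$ is multiplication by $\sum_O\operatorname{ind}(\xi_y,O)=\chi(F)$. Let $\tau$ be the composite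
\[
H^s((Y\times F)/G;\Lambda)\longrightarrow H^s(D;\Lambda)\cong H^s(B;\kappa_*\Lambda_D)\xrightarrow{\ \omega_*\ }H^s(B;\Lambda),
\]
where the first map is restriction. Since $\pi^*$ followed by restriction is $\kappa^*=\iota_*$, we get $\tau\pi^*=\omega_*\iota_*=\chi(F)$.
\end{proof}

\begin{corollary}\label{cor:inj}
In Proposition~\ref{prop:transfer} let $N=G_w$ and suppose $\chi(F)=1$. Then the projection $Y/N\to Y/G$ induces an injection $H^s(Y/G;\Lambda)\to H^s(Y/N;\Lambda)$ for all $\Lambda$ and $s$.
\end{corollary}

\begin{proof}
The map $Y/N\to(Y\times F)/G$, $Ny\mapsto[y,w]$, is continuous and commutes with the projections to $Y/G$. It is onto because $[y,gw]=[g^{-1}y,w]$, and injective because $g(y,w)=(y',w)$ forces $g\in N$. So it is a homeomorphism of compact Hausdorff spaces, and $\tau\pi^*=\mathrm{id}$.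
\end{proof}

\section{Contracting the links}\label{sec:links}

We need a subgroup that is large enough to have $\chi(G/N)=1$ and small enough to fix harmonics of high degree. Let $m=\lfloor n/2\rfloor$, let $\Pi_i$ be the plane spanned by $e_{2i-1},e_{2i}$ for $1\le i\le m$, and let $x^{(i)}$ be the component of $x\in\mathbb R^n$ in $\Pi_i$. Let $N\le G$ be the group of orthogonal maps that permute the planes $\Pi_i$, and $T=\prod_iSO(\Pi_i)\le N$ the torus of rotations in them. The quartic form
\[
w(x)=\sum_{i=1}^m|x^{(i)}|^4
\]
controls all three properties of $N$ that we need. For $n=3$ it restricts to $(1-u_3^2)^2$ on $S^2$.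

\begin{lemma}\label{lem:N}
Let $W$ be the space of quartic forms on $\mathbb R^n$ and $F=Gw\subset W$.
\begin{enumerate}
\item[(a)] The stabilizer of $w$ is $N$.
\item[(b)] $\chi(F)=1$.
\item[(c)] For each $k$ there is $j>k$ such that $\mathcal H_{2j}$ contains a nonzero $N$-invariant function.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $S$ we have $w\le\bigl(\sum_i|x^{(i)}|^2\bigr)^2\le1$, and $w=1$ exactly on the union of the disjoint circles $\Pi_i\cap S$. An element that fixes $w$ permutes the components of this set, hence the planes. Conversely $N$ fixes $w$.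

(b) We find a vector field on $F$ with one zero, of index $+1$. First, the only $T$-invariant planes in $\mathbb R^n$ are the $\Pi_i$. Indeed, a plane $U$ contains some $x$ with some $x^{(i)}\ne0$, since $\bigl(\bigoplus\Pi_i\bigr)^\perp$ has dimension at most $1$. If $U$ is $T$-invariant, subtracting from $x$ its image under the half-turn in $\Pi_i$ gives $2x^{(i)}\in U$, and rotating gives $\Pi_i\subset U$. Next, $w$ is the only $T$-fixed point of $F$. If $T$ fixes $gw$, it preserves the set where $gw=1$ on $S$, the union of the circles $g\Pi_i\cap S$. As $T$ is connected it preserves each circle, so each $g\Pi_i$ is one of the $\Pi_j$, and $g\in N$.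

Let $t_s\in T$ rotate $\Pi_i$ by the angle $s\alpha_i$, with $\alpha_1,\dots,\alpha_m$ linearly independent over $\mathbb Q$; by Kronecker's theorem $\{t_s\}$ is dense in $T$. The vector field $\xi$ on $F$ with flow $t_s$ vanishes exactly at the $T$-fixed points, so only at $w$. Let $\Xi$ be its linearization on $T_wF$, so that $d_wt_s=\exp(s\Xi)$. For an invariant Riemannian metric these maps are orthogonal, so $\Xi$ is skew. If $\Xi\zeta=0$ with $\zeta\ne0$, then $\zeta$ is fixed by all $d_wt_s$, and the isometries $t_s$ fix the geodesic through $w$ in direction $\zeta$ pointwise; this would give other zeros of $\xi$. So $\Xi$ is skew and invertible, its eigenvalues are pairs $\pm i\theta\ne0$, and $\det\Xi>0$. By (I4), $\chi(F)=1$.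

(c) Here $n\ge3$ is used. Since $\dim S\ge2$, the circles do not cover $S$, so the $N$-invariant function $w|_S$ is not constant; in other words, $N$ is not transitive on $S$. As $S$ is connected, $w|_S$ takes infinitely many values, and the functions $w^l|_S$, $l\ge0$, are linearly independent. Each is a finite sum of harmonics, and by uniqueness of the decomposition its components are even and $N$-invariant. If the $N$-invariant part of $\mathcal H_{2j}$ vanished for all $j>k$, all $w^l|_S$ would lie in the finite-dimensional space $\bigoplus_{j\le k}\mathcal H_{2j}$.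
\end{proof}

\begin{proposition}\label{prop:links}
For every $k\ge2$ there is $k'>k$ such that the inclusion $L_k\to L_{k'}$ is null-homotopic.
\end{proposition}

\begin{proof}
The transfer only sees cohomology. We show that homology dies in larger links, that each link is simply connected, and then pass to the limit, where Whitehead's theorem is available.

\emph{Homology.} Given $k$, take $j>k$ and a nonzero $N$-invariant $e\in\mathcal H_{2j}$. For $v\in\Sigma_k$ and $\theta\in[0,1]$ the vector $v_\theta=(1-\theta)v+\theta e\in V_j$ is nonzero, because $v\ne0$ and $e\notin V_k$. So $v_\theta/\nu(v_\theta)$ is an $N$-equivariant homotopy in $\Sigma_j$ from the inclusion to a constant, and the inclusion $i_N\colon\Sigma_k/N\to\Sigma_j/N$ is null-homotopic. Let $i\colon L_k\to L_j$ be the inclusion and $\pi_k\colon\Sigma_k/N\to L_k$ the projection, so that $i\pi_k=\pi_ji_N$. For $s\ge1$ and $c\in H^s(L_j;\Lambda)$ we have $\pi_k^*i^*c=i_N^*\pi_j^*c=0$. By Lemma~\ref{lem:N} and Corollary~\ref{cor:inj} with $Y=\Sigma_k$, the map $\pi_k^*$ is injective, so $i^*c=0$.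

The freedom in $\Lambda$ yields the integral statement. Take $\Lambda=H_s(L_j;\mathbb Z)$. The universal coefficient theorem gives a natural surjection $H^s(\,\cdot\,;\Lambda)\to\operatorname{Hom}(H_s(\,\cdot\,;\mathbb Z),\Lambda)$. Choose $c\in H^s(L_j;\Lambda)$ that maps to the identity; then $i^*c=0$ maps to $i_*$. So $i_*=0$ on $H_s(\,\cdot\,;\mathbb Z)$ for all $s\ge1$.

\emph{Fundamental group.} The harmonic quartics $\operatorname{Re}(x_1+ix_2)^4$, $\operatorname{Im}(x_1+ix_2)^4$, $\operatorname{Re}(x_1+ix_3)^4$ are linearly independent, so $\dim V_k\ge3$. Thus $\Sigma_k$ is simply connected and $L_k$ is path connected. Let $v_0\in\Sigma_k$ be the positive multiple of the first quartic with $\nu(v_0)=1$. It is fixed by the reflection $\rho_3$ in $x_3=0$. If $\det g=-1$, then $gv_0=g\rho_3v_0$ with $g\rho_3\in SO(n)$, so $Gv_0=SO(n)v_0$ is path connected. Let $\lambda$ be a loop in $L_k$ at $[v_0]$. By (O1) it lifts to a path in $\Sigma_k$, which after translation by an element of $G$ starts at $v_0$; it ends in $Gv_0$. Closing it up inside the orbit gives a loop in $\Sigma_k$ whose image is $\lambda$ followed by a constant path. The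 loop in $\Sigma_k$ is null-homotopic, hence so is $\lambda$.

\emph{Passage to the limit.} The triangulations of the $L_j$ need not be compatible, so we replace their union by a mapping telescope. Choose finite simplicial complexes $K_j\cong L_j$ and, by cellular approximation, cellular maps $g_j\colon K_j\to K_{j+1}$ homotopic to the inclusions under these identifications ($j\ge2$). Let $\mathrm{Tel}$ be obtained from the cylinders $K_j\times[j,j+1]$ by gluing $(x,j+1)\in K_j\times\{j+1\}$ to $(g_j(x),j+1)\in K_{j+1}\times\{j+1\}$. It is a CW complex with a continuous height function to $[2,\infty)$. The part $\mathrm{Tel}_l$ of height at most $l$ deformation retracts onto $K_l$ by sliding up the cylinders, and the retraction restricted to $K_j$ is $g_{l-1}\cdots g_j$. Every compact subset has bounded height and lies in some $\mathrm{Tel}_l$. Hence $\mathrm{Tel}$ is path connected and simply connected, and $H_s(\mathrm{Tel};\mathbb Z)=\varinjlim H_s(L_j;\mathbb Z)=0$ for $s\ge1$ by the first step. By the theorems of Hurewicz and Whitehead, $\mathrm{Tel}$ is contractible. So $K_k\to\mathrm{Tel}$ is null-homotopic. The null-homotopy has compact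 image and lies in some $\mathrm{Tel}_{k'}$ with $k'>k$. Composing with the retraction shows that $g_{k'-1}\cdots g_k$ is null-homotopic, and this map is homotopic to the inclusion $L_k\to L_{k'}$.
\end{proof}

\begin{remark}\label{rem:two}
For $n=2$ the links are defined in the same way, but $N=O(2)$, part (c) of Lemma~\ref{lem:N} fails, and so does Proposition~\ref{prop:links}: for $4\le k<k'$ the map $H^4(L_{k'};\mathbb Q)\to H^4(L_k;\mathbb Q)$ is an isomorphism of nonzero groups. To see this, let $G=O(2)$ act freely on the manifold $E$ of orthonormal $2$-frames in $\mathbb R^8$, an $S^6$-bundle over $S^7$, so that $H^s(E)=0$ for $1\le s\le5$. Consider the maps $L_k\leftarrow(E\times\Sigma_k)/G\to E/G$, which are compatible with the inclusions. Each $\mathcal H_{2j}$ is spanned by $\cos2j\theta$ and $\sin2j\theta$, so $SO(2)$ fixes no point of $\Sigma_k$ and the stabilizers $G_v$ are finite. The fibers $E/G_v$ of the left map have $H^s(E/G_v;\mathbb Q)=H^s(E;\mathbb Q)^{G_v}=0$ for $1\le s\le5$, so the left map is an isomorphism on $H^4(\,\cdot\,;\mathbb Q)$ by the Vietoris--Begle theorem. The right map is a bundle with fiber $S^{2k-3}$,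 hence an isomorphism on $H^4$ when $2k-3>4$. Finally, by the Gysin sequence of the circle bundle $E\to E/SO(2)$ the square of its Euler class $x$ spans $H^4(E/SO(2);\mathbb Q)\cong\mathbb Q$; a reflection sends $x$ to $-x$ and fixes $x^2$, so $H^4(E/G;\mathbb Q)\ne0$. This remark is not used below.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Propositions~\ref{prop:model} and~\ref{prop:AR} and Theorem~\ref{thm:tor}, it suffices to find for each $\varepsilon>0$ maps $a,b\colon X\to X$ that are $2\varepsilon$-close to $\mathrm{id}_X$ and have disjoint images: two maps $[0,1]^d\to X$ are then approximated by their composites with $a$ and with $b$.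

Call a norm \emph{analytic} if it is real-analytic on $\mathbb R^n\setminus\{0\}$. This property is preserved by invertible linear substitutions, so it passes to normalizations and is a property of points of $X$. By \eqref{eq:fv}, all points of $X_k$ are analytic. The plan is to let $a$ take analytic values and $b$ non-analytic ones. An equivariant way to spoil analyticity is to compare $f$ with the Euclidean norm and add a little of $\max(f,1)$. This has no effect at $f=1$, where the result is a multiple of $1$. So the Euclidean point must be avoided first, and this is where Proposition~\ref{prop:links} enters.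

\subsection*{Pushing off the Euclidean point}
By Lemma~\ref{lem:smooth} choose $l$ and $k\ge2$ with $\|P_lf-f\|<\varepsilon/2$ on $\mathcal M$ and $P_l(\mathcal M)\subset\mathcal M_k$. By Proposition~\ref{prop:links} choose $k'>k$ and a homotopy $h\colon L_k\times[0,1]\to L_{k'}$ with $h_0$ constant and $h_1$ the inclusion. Let $R=\max_{f\in\mathcal M}\|f-1\|$ and take $\delta\in(0,1)$ with $2\delta R<\varepsilon/2$. In the cone coordinates \eqref{eq:cone} define $\zeta\colon X_k\to X_{k'}\setminus\{[1]\}$ by
\[
\zeta([1+tv])=\begin{cases}[1+tv],&\delta\le t\le1,\\[2pt] [1+\delta u]\ \text{ with }[u]=h([v],t/\delta),&0\le t\le\delta.\end{cases}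
\]
The two formulas agree at $t=\delta$ because $h_1$ is the inclusion. They define a continuous map on $L_k\times[0,1]$, which is constant on $L_k\times\{0\}$ because $h_0$ is constant; so $\zeta$ is well defined and continuous on the cone. For $u\in\Sigma_{k'}$ we have $1+u\in\mathcal M$, so $\|u\|\le R$. Hence for $t\le\delta$ both $[1+tv]$ and its image are within $\delta R$ of $[1]$, and $\zeta$ moves points by less than $\varepsilon/2$. Put $a=\zeta\circ\overline P_l$. Then $a$ is $\varepsilon$-close to $\mathrm{id}_X$ and $a(X)\subset X_{k'}\setminus\{[1]\}$.

\subsection*{Spoiling analyticity}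
For $f\in\mathcal M$ and $\lambda\in[0,1]$ let $f_\lambda=f+\lambda\max(f,1)$ and $\beta_\lambda(f)=\widehat{f_\lambda}$. The maximum of two norms is a norm, so $f_\lambda$ is a norm and $\beta_\lambda(f)\in\mathcal M$. The map $\beta_\lambda$ is $G$-equivariant because $1$ is fixed by $G$; the map $(\lambda,f)\mapsto\beta_\lambda(f)$ is continuous on the compact set $[0,1]\times\mathcal M$; and $\beta_0=\mathrm{id}$. By uniform continuity there is $\lambda>0$ such that the induced map $\overline\beta_\lambda\colon X\to X$ is $\varepsilon$-close to $\mathrm{id}_X$. Put $b=\overline\beta_\lambda\circ a$; it is $2\varepsilon$-close to $\mathrm{id}_X$.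

\subsection*{Disjointness}
Let $f\in\mathcal M_{k'}\setminus\{1\}$. Since $\int_Sf\,d\sigma=1$ and $f\not\equiv1$, both open sets $\{f<1\}$ and $\{f>1\}$ in $S$ are nonempty. So the norm $\max(f,1)$ equals $|x|$ on a nonempty open cone but not everywhere. An analytic function on the connected set $\mathbb R^n\setminus\{0\}$ that agrees with $|x|$ on an open set agrees with it everywhere, so $\max(f,1)$ is not analytic. As $f$ is analytic and $\lambda>0$, the norm $f_\lambda$ is not analytic, and neither is $\beta_\lambda(f)=f_\lambda\circ A_{f_\lambda}$. Thus all points of $a(X)$ are analytic and no point of $b(X)=\overline\beta_\lambda(a(X))$ is. Hence $a(X)\cap b(X)=\emptyset$.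

Therefore $X\cong Q$, and $\operatorname{BM}(n)\cong Q$ for every $n\ge3$. \qed

\begin{thebibliography}{9}

\bibitem{affine}
\emph{Affine group acting on hyperspaces of compact convex subsets of $\mathbb R^n$},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88268}.

\bibitem{BCR}
Bochnak, Coste, Roy, \emph{Real Algebraic Geometry}.

\bibitem{Bredon}
Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{Hu}
Hu, \emph{Theory of Retracts}.

\bibitem{Oliver}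
Oliver, Ann. of Math. 103 (1976), 637--644.

\bibitem{Tor}
Toru\'nczyk, Fund. Math. 106 (1980), 31--40.

\end{thebibliography}
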